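\title{Values of the partition function for powers of a totally positive quadratic integer}

\begin{abstract}
Let $\beta$ be a totally positive quadratic integer with trace $T$ and norm $N$, and let $p_\beta(\alpha)$ be the number of ways to write a real number $\alpha$ as a sum of powers $1,\beta,\beta^2,\dots$. Is every non-negative integer a value of $p_\beta$? We show that the answer is no. If $2N\le T$, as for $\beta=2+\sqrt2$ and $\beta=\frac{3+\sqrt5}{2}$, the number of values up to $X$ lies between $e^{c\sqrt{\log X}}$ and $e^{C\sqrt{\log X}}$, so the values have density zero. If $T/2<N\le T-2$, then $p_\beta(N+\beta^2+\dots+\beta^n)=n$ for all $n\ge1$. Consequently, when the smaller of the two conjugates is less than $2$, every value is attained exactly when $2N>T$. The case in which both conjugates exceed $2$ is not decided here.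
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\beta\in\mathbb R\setminus\{-1,0,1\}$. A \emph{partition} of $\alpha\in\mathbb R$ into powers of $\beta$ is a finitely supported sequence $(a_i)_{i\ge0}$ of non-negative integers with $\sum_i a_i\beta^i=\alpha$; the number $a_i$ says how often $\beta^i$ is used as a part. We identify the partition with the polynomial $\sum_i a_ix^i$. Let $p_\beta(\alpha)$ be the number of partitions of $\alpha$, which may a priori be infinite, and let
\[
V_\beta=\{p_\beta(\alpha):\alpha\in\mathbb R\}.
\]
Two partitions of the same number differ by an integer polynomial vanishing at $\beta$. Thus $p_\beta\le1$ for transcendental $\beta$, and for algebraic $\beta$ the function $p_\beta$ measures in how many ways the relations satisfied by $\beta$ rewrite a sum of powers without producing a negative coefficient.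

Take $\beta=2$. A partition of an odd integer contains a part $1$, so $p_2(2k+1)=p_2(2k)$. A partition of $2k\ge2$ contains either at least two parts $1$ or none, so $p_2(2k)=p_2(2k-2)+p_2(k)$. The sequence $p_2(0),p_2(2),p_2(4),\dots$ is therefore strictly increasing and begins $1,2,4$, and $3\notin V_2$.

Now let $\beta$ be \emph{quadratic}, that is, a real root of an irreducible polynomial of degree $2$ over $\mathbb Z$, and let $\beta'$ be its \emph{conjugate}, the other root. If the polynomial can be taken monic, $\beta$ is a \emph{quadratic integer}, and its trace $T=\beta+\beta'$ and norm $N=\beta\beta'$ are integers. We call $\beta$ \emph{totally positive} if $\beta>0$ and $\beta'>0$. Two results are known.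
\begin{enumerate}
\item[(i)] For quadratic $\beta$, the function $p_\beta$ is finite everywhere if and only if $\beta>1$ or $\beta'>1$.
\item[(ii)] If $\beta$ is a totally positive quadratic integer with $T\le N<2T-4$, then $p_\beta(T\beta^n)=n+1$ for all $n\ge0$; this conclusion fails if either inequality fails.
\end{enumerate}
They lead to the following problem, posed in \cite{source}.

\begin{quote}
\emph{Let $\beta$ be a totally positive quadratic integer. Is it true that for every integer $n\ge0$ there is $\alpha\in\mathbb R$ with $p_\beta(\alpha)=n$, that is, $V_\beta=\mathbb Z_{\ge0}$?}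
\end{quote}

The question is of interest even for specific numbers such as $\beta=2+\sqrt2$. One would guess yes. For $\beta=2$ the relevant $\alpha$ form a single chain along which $p_2$ increases and jumps over values. For a quadratic integer they lie in the rank-two group $\mathbb Z+\mathbb Z\beta$, which seems to leave room to fill the gaps, and (ii) confirms the guess on a whole range of pairs $(T,N)$. The guess is wrong, and by a wide margin. From now on $\beta$ is a totally positive quadratic integer with trace $T$ and norm $N$.

\begin{theorem}\label{thm:fail}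
If $2N\le T$, there are constants $c,C>0$ depending on $\beta$ such that for all large $X$
\[
e^{c\sqrt{\log X}}\le\#\bigl(V_\beta\cap[0,X]\bigr)\le e^{C\sqrt{\log X}}.
\]
In particular $V_\beta$ has density $0$, that is, $\#(V_\beta\cap[0,X])=o(X)$.
\end{theorem}

This covers $2+\sqrt2$ (with $T=4$, $N=2$) and $\frac{3+\sqrt5}2$ (with $T=3$, $N=1$). It covers infinitely many $\beta$: for each $T\ge3$ the polynomial $x^2-Tx+1$ has positive real roots and is irreducible, because $\pm1$ is not a root.

\begin{theorem}\label{thm:success}
If $T/2<N\le T-2$, then $p_\beta(N+\beta^2+\beta^3+\dots+\beta^n)=n$ for every $n\ge1$, where the argument is $N$ for $n=1$. Hence $V_\beta=\mathbb Z_{\ge0}$.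
\end{theorem}

\begin{corollary}\label{cor:class}
Let $N<2T-4$; equivalently, let the smaller of $\beta,\beta'$ be less than $2$. Then $V_\beta=\mathbb Z_{\ge0}$ if and only if $2N>T$.
\end{corollary}

\begin{proposition}\label{prop:small}
For every totally positive quadratic integer $\beta$, every integer $n$ with $0\le n\le T-\lfloor N/T\rfloor$ lies in $V_\beta$.
\end{proposition}

Theorem~\ref{thm:fail} answers the problem in the negative. For $N\ge2T-3$, when both conjugates exceed $2$, we do not decide whether $V_\beta=\mathbb Z_{\ge0}$; the only result here on which integers occur is Proposition~\ref{prop:small}. The first example, ordered by trace, is $\frac{7+\sqrt5}2$: the inequalities $T^2>4N\ge8T-12$ and $T\ge3$ force $T\ge7$, and for $T=7$ they leave $N=11$ and the reducible case $N=12$. For this number Proposition~\ref{prop:small} gives $0,1,\dots,6\in V_\beta$.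

The method is to encode the partitions of $\alpha$ by integer sequences that record how often the relation $\beta^{i+1}+N\beta^{i-1}=T\beta^i$ is applied at each position $i$ (Section~\ref{sec:setup}). One application at position $i$ yields $T$ copies of $\beta^i$, and an application at position $i+1$ consumes $N$ of them. If $T<2N$, one application pays for only one at the next position, and for suitable $\alpha$ the sequences are forced to consist of zeros and ones and are easy to count (Section~\ref{sec:success}). If $T\ge2N$, one application pays for two, and the sequences can grow geometrically. Then, as soon as $L$ positions are in play, there are at least $e^{c_1L^2-c_2}$ partitions, while the number of partitions depends on data that take only $e^{O(L)}$ values (Section~\ref{sec:upper}). The lower bound in Theorem~\ref{thm:fail} and Proposition~\ref{prop:small} come from the integer multiples of $\beta$ (Section~\ref{sec:multiples}).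

\section{Partitions as integer sequences}\label{sec:setup}

Let $m(x)=x^2-Tx+N$ be the minimal polynomial of $\beta$. Its roots are positive, real and distinct, so $N\ge1$, $T>0$ and $T^2>4N\ge4$, whence $T\ge3$. Since $m$ has no rational root, $m(1)\ne0$ and $m(2)\ne0$, that is,
\begin{equation}\label{eq:excluded}
N\ne T-1,\qquad N\ne2T-4 .
\end{equation}

A number $\alpha$ with a partition lies in $\mathbb Q(\beta)$. Applying the nontrivial automorphism $\alpha\mapsto\alpha'$ of this field shows that an integer polynomial $f$ satisfies $f(\beta)=\alpha$ if and only if $f(\beta')=\alpha'$. Hence $p_\beta(\alpha)=p_{\beta'}(\alpha')$, and all our statements are unchanged when $\beta$ and $\beta'$ are exchanged. We may therefore assume $\beta>\beta'$, and then $\beta>1$ because $\beta^2>\beta\beta'\ge1$. This gives the case of (i) that we need: in a partition of $\alpha$ we have $a_i\beta^i\le\alpha$ for all $i$, so $a_i\le\alpha$, and $a_i=0$ once $\beta^i>\alpha$. Thus $p_\beta(\alpha)$ is always finite. Moreover $p_\beta(-1)=0$ since $\beta>0$, so $0\in V_\beta$.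

Fix a partition $f=\sum f_ix^i$ of $\alpha$. Let $R=(R_i)_{i\ge1}$ be a finitely supported sequence of integers, and put $R_0=R_{-1}=0$. We call $R$ \emph{feasible for $f$} if
\begin{equation}\label{eq:feas}
g_i:=f_i+TR_i-R_{i-1}-NR_{i+1}\ge0\qquad\text{for all }i\ge0 .
\end{equation}

\begin{lemma}\label{lem:bij}
The map $R\mapsto g=\sum g_ix^i$ is a bijection from the sequences feasible for $f$ onto the partitions of $\alpha$. In particular $p_\beta(\alpha)$ is the number of feasible sequences.
\end{lemma}

\begin{proof}
The coefficient of $x^i$ in $m(x)\sum_{j\ge1}R_jx^{j-1}$ is $R_{i-1}-TR_i+NR_{i+1}$, so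
\[
g=f-m(x)\sum_{j\ge1}R_jx^{j-1}.
\]
Hence $g(\beta)=\alpha$, a feasible $R$ gives a partition, and different $R$ give different $g$. Conversely, let $g$ be a partition of $\alpha$. Since $m$ is monic, division with remainder works in $\mathbb Z[x]$: we have $f-g=mq+r$ with $q,r\in\mathbb Z[x]$ and $\deg r\le1$. Then $r(\beta)=0$, and $r=0$ because $\beta$ is irrational. The coefficients of $q$ form the required sequence $R$.
\end{proof}

The sequence $R$ has a concrete meaning. For $i\ge1$, call the replacement of $\beta^{i+1}+N\beta^{i-1}$ by $T\beta^i$ a \emph{gathering at $i$}, and the inverse replacement a \emph{spreading at $i$}. Then $R_i$ is the net number of gatherings at $i$ that turn $f$ into $g$. Only the final coefficients have to be non-negative. There is no move at position $0$, and this is why the constant coefficient will play a special role.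

One consequence of \eqref{eq:feas} is used repeatedly. If $R\ne0$ is feasible and $b$ is the largest index with $R_b\ne0$, then $g_{b+1}=f_{b+1}-R_b$, so
\begin{equation}\label{eq:top}
R_b\le f_{b+1}.
\end{equation}

The inequalities \eqref{eq:feas} are much easier to analyze when $R\ge0$ is known in advance, since negative terms may then be dropped. The next lemma is a minimum principle that guarantees this when the coefficients of $f$ are small.

\begin{lemma}\label{lem:nonneg}
Let $N\le T-2$, and let $f_i\le T-2$ for all $i\ge1$. Then every sequence feasible for $f$ is non-negative.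
\end{lemma}

\begin{proof}
Suppose $\mu=\min_iR_i<0$, and let $i\ge1$ be the largest index with $R_i=\mu$; it exists because $R$ has finite support. Then $R_{i-1}\ge\mu$ and $R_{i+1}\ge\mu+1$, so \eqref{eq:feas} gives $f_i+T\mu\ge(N+1)\mu+N$. Since $T-N-1>0$ and $|\mu|\ge1$, we get $f_i\ge(T-N-1)|\mu|+N\ge T-1$, a contradiction.
\end{proof}

\section{Sequences of zeros and ones}\label{sec:success}

To show that $n\in V_\beta$ we want an $\alpha$ whose partitions form a chain of length $n$, each obtained from the previous one by a single move that enables exactly one further move.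

\begin{example}\label{ex:chain}
Let $\beta=\frac{5+\sqrt{13}}2$, so $T=5$, $N=3$. Gathering at $1$, $2$, $3$ in turn gives
\[
3+\beta^2+\beta^3+\beta^4=5\beta+\beta^3+\beta^4=2\beta+5\beta^2+\beta^4=2\beta+2\beta^2+5\beta^3 .
\]
The five copies of $\beta$ pay for one gathering at $2$; the two that remain do not pay for a second. Theorem~\ref{thm:success} says that these four partitions are all. For $\beta=2+\sqrt2$, with $T=4$, $N=2$, the same moves give
\[
2+\beta^2+\beta^3+\beta^4=4\beta+\beta^3+\beta^4=2\beta+4\beta^2+\beta^4=2\beta+2\beta^2+4\beta^3 ,
\]
but now the two remaining copies of $\beta$ allow a second gathering at $2$, which produces a fifth partition $6\beta^2+3\beta^3$, with $(R_1,R_2,R_3)=(1,2,1)$.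
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:success}]
Let $T/2<N\le T-2$. Since $T\ge3$, we have $N\ge2$. Let $f=N+\sum_{i=2}^nx^i$, so that $f_0=N$, $f_1=0$ and $f_i\le1\le T-2$ for $i\ge1$, and let $R$ be feasible for $f$. By Lemma~\ref{lem:nonneg}, $R\ge0$.

Inequality \eqref{eq:feas} at $i=0$ reads $N-NR_1\ge0$, so $R_1\le1$. If $R_i=0$ for some $i\ge1$, then $NR_{i+1}\le f_i-R_{i-1}\le1<N$, so $R_{i+1}=0$. Hence the support of $R$ is empty or an interval $\{1,\dots,b\}$. In the second case $R_1=1$, and we show by induction that no entry exceeds $1$. Let $R_i=1$. If $i=1$, then $NR_2\le f_1+T=T$. If $i\ge2$, then $R_{i-1}\ge1$, so $NR_{i+1}\le f_i+T-1\le T$. In both cases $NR_{i+1}\le T<2N$, and $R_{i+1}\le1$. So $R$ is the indicator of $\{1,\dots,b\}$. By \eqref{eq:top}, $f_{b+1}\ge1$, which means $1\le b\le n-1$.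

Conversely, let $R$ be the indicator of $\{1,\dots,b\}$ with $1\le b\le n-1$. Then $g_0=N-N=0$ and $g_{b+1}=1-1=0$, and $g_i=f_i$ for $i>b+1$. For $1\le i\le b$ we have $f_i=R_{i-1}$, both being $0$ for $i=1$ and $1$ otherwise, so $g_i=T-NR_{i+1}$. Thus
\begin{equation}\label{eq:chain}
g=(T-N)(x+\dots+x^{b-1})+Tx^b+x^{b+2}+\dots+x^n ,
\end{equation}
which has non-negative coefficients. Together with $R=0$ this gives exactly $n$ feasible sequences. As $0\in V_\beta$, we conclude $V_\beta=\mathbb Z_{\ge0}$.
\end{proof}

The hypothesis $T<2N$ caps the entries at $1$, and Example~\ref{ex:chain} shows the formula failing without it. The part $\beta$ is omitted from $\alpha$ because at $i=1$ there is no term $R_{i-1}$ to cancel $f_i$: with $f_1=1$ we would only get $NR_2\le T+1$, which equals $2N$ for $T=5$, $N=3$. The hypothesis $N\le T-2$ enters through Lemma~\ref{lem:nonneg} and through \eqref{eq:chain}, which has a negative coefficient when $N>T$ and $b\ge2$.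

For $N\ge T$ a chain is built from spreadings instead: a spreading at $i$ creates $N\ge T$ copies of $\beta^{i-1}$, enough for a spreading at $i-1$. This is the mechanism behind the known result (ii). We include a proof of the part that we use.

\begin{proposition}\label{prop:known}
If $T\le N<2T-4$, then $p_\beta(T\beta^n)=n+1$ for every $n\ge0$.
\end{proposition}

\begin{proof}
The hypothesis gives $T\ge5$. Let $\beta>\beta'$. Since $m(2)=N-2T+4<0$, we have $\beta'<2<\beta$, and $N\le2T-5$ gives $(\beta-\beta')^2=T^2-4N\ge(T-4)^2+4>4$. Let $f=Tx^n$, let $R$ be feasible, and put $Q=-R$. For $i\ne n$, inequality \eqref{eq:feas} says $Q_{i-1}-TQ_i+NQ_{i+1}\ge0$, and since $T=\beta+\beta'$, $N=\beta\beta'$, it can be written in two ways: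
\[
Q_{i-1}-\beta Q_i\ge\beta'(Q_i-\beta Q_{i+1}),\qquad \beta(\beta'Q_{i+1}-Q_i)\ge\beta'Q_i-Q_{i-1}.
\]
The first form, by downward induction from beyond the support, gives $Q_i\ge\beta Q_{i+1}$ for $i\ge n$, and then $Q_i\ge0$ for $i\ge n$. The second form, by upward induction from $Q_{-1}=Q_0=0$, gives $Q_i\le\beta'Q_{i+1}$ for $0\le i<n$, and then $Q_i\ge0$ for $i\le n$.

Put $q=Q_n$. If $q=0$, these inequalities force $Q=0$; this settles $n=0$. Let $n\ge1$. Inequality \eqref{eq:feas} at $n$ reads $T(q-1)\le Q_{n-1}+NQ_{n+1}$, where $Q_{n-1}\le\beta'q$ and $Q_{n+1}\le q/\beta$. If $2\le q<\beta$, then $Q_{n+1}=0$ and $T(q-1)<2q\le4(q-1)$, contradicting $T\ge5$. If $q>\beta$, then $T(q-1)\le2\beta'q$, that is $(\beta-\beta')q\le T$, contradicting $(\beta-\beta')q>2\beta>T$. So $q\le1$. If $q=1$, then $Q_i=0$ for $i>n$, and $Q_i\le\beta'Q_{i+1}$ with $\beta'<2$ shows that $Q$ is the indicator of $\{b,\dots,n\}$ for some $1\le b\le n$. Each of these is feasible: $g=Nx^{n-1}+x^{n+1}$ for $b=n$, and for $b<n$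
\[
g=Nx^{b-1}+(N-T)x^b+(N-T+1)(x^{b+1}+\dots+x^{n-1})+x^n+x^{n+1},
\]
where $N-T\ge0$. With $Q=0$ this makes $n+1$ feasible sequences.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:class}, given Theorem~\ref{thm:fail}]
For the equivalence of the two hypotheses, note that $(\beta-2)(\beta'-2)=N-2T+4$, which is nonzero by \eqref{eq:excluded}. If it is negative, the smaller conjugate is less than $2$. If it is positive, both conjugates lie on the same side of $2$. Were both less than $2$, we would have $T=3$, then $N\in\{1,2\}$ from $T^2>4N$, and $N-2T+4=N-2\le0$. So both exceed $2$.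

Now let $N<2T-4$. If $2N\le T$, then $V_\beta\ne\mathbb Z_{\ge0}$ by Theorem~\ref{thm:fail}. If $2N>T$, then by \eqref{eq:excluded} either $T/2<N\le T-2$, and Theorem~\ref{thm:success} applies, or $T\le N<2T-4$, and Proposition~\ref{prop:known} gives every $n\ge1$ while $0\in V_\beta$.
\end{proof}

\section{The upper bound in Theorem~\ref{thm:fail}}\label{sec:upper}

A negative answer requires control of $p_\beta(\alpha)$ for all $\alpha$ at once. The following computation shows what to expect.

\begin{example}\label{ex:gap}
Let $\beta=\frac{3+\sqrt5}2$, so $T=3$, $N=1$, and let $f=1+x^{L+1}$ with $L\ge1$. A feasible $R$ is non-negative by Lemma~\ref{lem:nonneg} and supported on $\{1,\dots,L\}$ by \eqref{eq:top}, and \eqref{eq:feas} becomes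
\[
R_1\le1,\qquad R_L\le1,\qquad 3R_j\ge R_{j-1}+R_{j+1}\quad(1\le j\le L).
\]
If some $R_j$ with $1\le j\le L$ vanishes, so do its neighbors, and $R=0$. So we count $R=0$ and the positive solutions with $R_1=R_L=1$. For $L=3$ these are $(1,s,1)$ with $s\in\{1,2,3\}$. For $L=4$ they are $(1,s,t,1)$ with $s,t\in\{1,2,3\}$, except $(s,t)=(1,3),(3,1)$, which violate $3s\ge1+t$ and $3t\ge s+1$; this leaves $7$. For $L=5$ they are $(1,s,t,u,1)$ with $s,u\in\{1,2,3\}$ and $(s+u)/3\le t\le3\min(s,u)-1$. For $(s,u)=(1,1),(1,2),(1,3),(2,2),(2,3),(3,3)$ there are $2,2,1,4,4,7$ choices of $t$, and counting the pairs with $s\ne u$ twice gives $27$. Thus $p_\beta(1+\beta^{L+1})=4,8,28$ for $L=3,4,5$.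
\end{example}

In this example the entries may grow geometrically away from both ends, so an entry at distance $j$ from the nearer end has exponentially many possible values, and the product of these numbers is of size $e^{c_1L^2}$. On the other hand, $f$ is described by about $L$ bounded digits. We show that every $\alpha$ behaves in this way. The first three lemmas hold for every totally positive quadratic integer; the hypothesis $2N\le T$ enters only in Lemma~\ref{lem:many}.

\subsection*{The base partition and its window}

For an arbitrary partition $f$ the coefficients are unbounded and feasible sequences have both signs, so neither count can be carried out. Both defects disappear for the partition of $\alpha$ that is spread out as far as possible. It exists because feasibility is preserved by pointwise minima.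

\begin{lemma}\label{lem:base}
If $p_\beta(\alpha)\ge1$, then $\alpha$ has a unique partition $f$ for which every feasible sequence is non-negative. It satisfies $f_i\le T-1$ for all $i\ge1$.
\end{lemma}

\begin{proof}
Start from any partition $\tilde f$ of $\alpha$. Let $R,R'$ be feasible for $\tilde f$ and let $M=\min(R,R')$ pointwise. For $i\ge0$, say $M_i=R_i$; since $M\le R$,
\[
\tilde f_i+TM_i-M_{i-1}-NM_{i+1}\ge\tilde f_i+TR_i-R_{i-1}-NR_{i+1}\ge0 .
\]
So $M$ is feasible. There are only $p_\beta(\alpha)<\infty$ feasible sequences, so their pointwise minimum $R^*$ is feasible. Let $f$ be the partition corresponding to $R^*$. The sequences feasible for $f$ are the differences $R-R^*$ with $R$ feasible for $\tilde f$, and these are non-negative. If $f$ and $f'$ both have this property, the sequence leading from $f$ to $f'$ and its negative are both non-negative, so $f=f'$.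

Suppose $f_i\ge T$ for some $i\ge1$. A spreading at $i$, that is, the sequence with $R_i=-1$ and all other entries $0$, changes the coefficients at $i-1,i,i+1$ to $f_{i-1}+N$, $f_i-T$, $f_{i+1}+1$. It is feasible and has a negative entry, a contradiction.
\end{proof}

We call this $f$ the \emph{base partition} of $\alpha$. Its degree is not yet the right measure of size, because low positions may be inert: for $N\ge2$, any polynomial with all coefficients below $N$ admits no gathering. The next lemma isolates the positions that matter.

\begin{lemma}\label{lem:window}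
Let $p_\beta(\alpha)\ge2$ and let $f$ be the base partition of $\alpha$. Then $a=\min\{i:f_i\ge N\}$ exists, $L=\deg f-a-1$ is at least $1$, and $p_\beta(\alpha)$ is the number of sequences $(S_1,\dots,S_L)$ of non-negative integers such that, with $S_0=S_{L+1}=0$,
\begin{equation}\label{eq:window}
NS_1\le f_a,\qquad S_{j-1}+NS_{j+1}\le f_{a+j}+TS_j\quad(1\le j\le L),\qquad S_L\le f_{a+L+1}.
\end{equation}
\end{lemma}

\begin{proof}
Let $R$ be feasible for $f$, so $R\ge0$. If $R_{i-1}=R_i=0$ and $f_i<N$, then \eqref{eq:feas} gives $NR_{i+1}\le f_i<N$, so $R_{i+1}=0$. Start this induction at $R_{-1}=R_0=0$. If all $f_i$ were less than $N$, it would give $R=0$ and $p_\beta(\alpha)=1$. So $a$ exists, and $R_i=0$ for $i\le a$. By \eqref{eq:top}, the largest index $b$ in the support of a nonzero $R$ satisfies $f_{b+1}\ge1$, so $b\le\deg f-1=a+L$. Hence every feasible $R$ is supported on $\{a+1,\dots,a+L\}$, and this set is nonempty because a nonzero feasible $R$ exists. For a sequence with this support, $g_i=f_i\ge0$ when $i<a$ or $i>a+L+1$, and the remaining inequalities \eqref{eq:feas}, for $a\le i\le a+L+1$, become \eqref{eq:window}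 under $S_j=R_{a+j}$.
\end{proof}

We call $L$ the \emph{width} of $\alpha$; it is defined whenever $p_\beta(\alpha)\ge2$.

\subsection*{Few values for each width}

The system \eqref{eq:window} does not involve $a$, only the coefficients $f_a,\dots,f_{a+L+1}$. All of them are digits in $[0,T-1]$ except possibly $f_a$, which is unbounded when $a=0$. But a large $f_a$ has no effect beyond a threshold, since the gatherings that it could pay for also need higher powers of $\beta$.

\begin{lemma}\label{lem:few}
For each $L\ge1$, the function $p_\beta$ takes at most $T^{2L+1}$ values on the numbers $\alpha$ of width $L$.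
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:base}, $0\le f_{a+j}\le T-1$ for $1\le j\le L+1$. Let $S\ge0$ satisfy all inequalities of \eqref{eq:window} other than the first. Then $S_L\le T-1$, and $S_{j-1}\le T-1+TS_j$ for $2\le j\le L$. By induction $S_{L+1-t}\le T^t-1$ for $1\le t\le L$, because $T-1+T(T^t-1)=T^{t+1}-1$. In particular $S_1\le T^L-1$. So the first inequality of \eqref{eq:window} may be replaced by $S_1\le h$ with $h=\min(\lfloor f_a/N\rfloor,T^L-1)$, without changing the set of solutions. Thus $p_\beta(\alpha)$ is determined by $h$, which takes at most $T^L$ values, and by $L+1$ digits, which take at most $T^{L+1}$ values.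
\end{proof}

\subsection*{Many partitions for large width}

\begin{lemma}\label{lem:many}
Let $2N\le T$. There are constants $c_1,c_2>0$ such that $\log p_\beta(\alpha)\ge c_1L^2-c_2$ for every $\alpha$ of width $L$.
\end{lemma}

\begin{proof}
All we know from below about the base partition is $f_a\ge N$, $f_{a+L+1}\ge1$ (the leading coefficient) and $f_{a+j}\ge0$. As increasing the coefficients only relaxes \eqref{eq:window}, every sequence of positive integers $S_1,\dots,S_L$ with
\begin{equation}\label{eq:sparse}
S_1=S_L=1,\qquad S_{j-1}+NS_{j+1}\le TS_j\quad(1\le j\le L),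
\end{equation}
where $S_0=S_{L+1}=0$, solves \eqref{eq:window}. These are the sequences counted in Example~\ref{ex:gap}. We construct many of them, rising geometrically with free choices on the first half of the window and descending to $1$ on the second half.

Two local conditions imply the inequality in \eqref{eq:sparse} at $j$:
\begin{enumerate}
\item[(A)] $S_{j-1}\le S_j$ and $S_{j+1}\le\frac32S_j$;
\item[(B)] $S_{j-1}\le2S_j$ and $S_{j+1}\le S_j$.
\end{enumerate}
For (A) we need $1+\frac32N\le T$, and for (B) we need $2+N\le T$. If $N=1$, both follow from $T\ge3$. If $N\ge2$, then $1+\frac32N\le2N\le T$ and $2+N\le2N\le T$.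

Let $L\ge6$ and $k=\lfloor L/2\rfloor+1\ge4$. In the rising phase we choose $S_{j+1}$ in $[\frac54S_j,\frac32S_j]$: the upper end ensures (A), and the lower end forces growth, so that the number of choices grows too. The interval has length $S_j/4$, which is at least $1$ only when $S_j\ge4$, so we first climb to $4$ by hand.

\emph{Start.} Put $(S_1,S_2,S_3,S_4)=(1,2,3,4)$. The inequality at $j=1$ is $2N\le T$. Condition (A) holds at $j=2$ since $3\le\frac32\cdot2$, and at $j=3$ since $4\le\frac32\cdot3$.

\emph{Rise.} For $4\le j<k$, let $S_{j+1}$ be any integer in $[\frac54S_j,\frac32S_j]$. Then (A) holds at each such $j$. By induction $S_j\ge4(5/4)^{j-4}\ge4$. A closed interval of length $y\ge1$ contains at least $\lfloor y\rfloor\ge y/2$ integers, so there are at least $S_j/8\ge\frac12(5/4)^{j-4}$ choices, and at least one.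

\emph{Descent.} For $k\le j<L$, put $S_{j+1}=\lceil S_j/2\rceil$. Halving undoes the rise in time because $\frac32<2$: we have $S_k\le4(3/2)^{k-4}\le2^{k-2}$, and $1\le S\le2^e$ with $e\ge1$ implies $1\le\lceil S/2\rceil\le2^{e-1}$. So $S_{2k-2}=1$, where $2k-2=2\lfloor L/2\rfloor\le L$, and $\lceil1/2\rceil=1$ gives $S_L=1$. Condition (A) holds at $j=k$, as $S_{k-1}\le S_k$ and $S_{k+1}\le S_k$. Condition (B) holds for $k<j\le L$, as $S_{j-1}\le2\lceil S_{j-1}/2\rceil=2S_j$ and $S_{j+1}\le S_j$, including $S_{L+1}=0$.

Different choices in the rising phase give different sequences. With $r=k-4$ we obtain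
\[
p_\beta(\alpha)\ge\prod_{j=4}^{k-1}\frac12\Bigl(\frac54\Bigr)^{j-4}=2^{-r}\Bigl(\frac54\Bigr)^{r(r-1)/2}.
\]
Let $\lambda=\log\frac54$ and $c_1=\lambda/10$. Since $L\le2k-1=2r+7$,
\[
\log p_\beta(\alpha)-c_1L^2\ge\tfrac\lambda2r(r-1)-r\log2-\tfrac\lambda{10}(2r+7)^2 .
\]
The right side is a quadratic polynomial in $r$ with leading coefficient $\frac\lambda2-\frac{4\lambda}{10}>0$, so it is bounded below. For $L\le5$ the left side is at least $-25c_1$. This gives $c_2$.
\end{proof}

\begin{remark}
Conditions (A) and (B) need only $T\ge1+\frac32N$ and $T\ge N+2$. The full hypothesis $2N\le T$ is needed at a single place, the step from $S_1=1$ to $S_2=2$, and there it cannot be avoided. If $T/2<N\le T-2$ and $n\ge2$, the polynomial $N+x^2+\dots+x^n$ is a base partition by Lemma~\ref{lem:nonneg}, its width is $n-1$, and by Theorem~\ref{thm:success} there are only $n$ partitions; so Lemma~\ref{lem:many} fails throughout that range.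
\end{remark}

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:fail}]
Let $2N\le T$ and $X\ge2$. If $2\le p_\beta(\alpha)\le X$, then by Lemma~\ref{lem:many} the width of $\alpha$ is at most $L_X=\sqrt{(\log X+c_2)/c_1}$. By Lemma~\ref{lem:few}, counting the values $0$ and $1$ separately and summing a geometric series of ratio $T^2$,
\[
\#\bigl(V_\beta\cap[0,X]\bigr)\le2+\sum_{1\le L\le L_X}T^{2L+1}\le2+T^{2L_X+2}.
\]
For any $C>2\log T/\sqrt{c_1}$ the right side is at most $e^{C\sqrt{\log X}}$ when $X$ is large. Finally $e^{C\sqrt{\log X}}=X^{C/\sqrt{\log X}}=o(X)$.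
\end{proof}

\section{Integer multiples of $\beta$}\label{sec:multiples}

It remains to produce values of $p_\beta$. Nothing in this section restricts $T$ and $N$, so the lower bound in Theorem~\ref{thm:fail} holds for every totally positive quadratic integer. We assume $\beta>\beta'$, so $\beta>1$.

In the basis $1,\beta$ an equation $\sum g_i\beta^i=\alpha$ splits into two integer equations. The powers $\beta^i$ with $i\ge2$ turn out to have a negative constant coordinate, so for $\alpha=v\beta$ the constant equation can always be repaired by adding parts $1$, and a single ordinary partition problem is left. Define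
\[
U_0=0,\qquad U_1=1,\qquad U_{i+1}=TU_i-NU_{i-1},
\]
so $U_2=T$ and $U_3=T^2-N$. For $i\ge1$,
\begin{equation}\label{eq:power}
\beta^i=U_i\beta-NU_{i-1}.
\end{equation}
This holds for $i=1$, and multiplying by $\beta$ and using $\beta^2=T\beta-N$ gives $\beta^{i+1}=(TU_i-NU_{i-1})\beta-NU_i$. Conjugating \eqref{eq:power} and dividing by $\beta'$ yields $U_i-\beta U_{i-1}=\beta'^{\,i-1}>0$. Hence $U_1<U_2<\cdots$ are distinct positive integers, and $U_i\ge\beta^{i-1}$ for $i\ge1$. For an integer $v\ge0$ let $B(v)$ be the number of partitions of $v$ into the parts $U_1,U_2,U_3,\dots$, that is, of finitely supported sequences $(g_i)_{i\ge1}$ of non-negative integers with $\sum g_iU_i=v$.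

\begin{lemma}\label{lem:B}
For every integer $v\ge0$ we have $p_\beta(v\beta)=B(v)$.
\end{lemma}

\begin{proof}
By \eqref{eq:power} and the linear independence of $1,\beta$ over $\mathbb Q$, the equation $\sum_{i\ge0}g_i\beta^i=v\beta$ holds if and only if $\sum_{i\ge1}g_iU_i=v$ and $g_0=N\sum_{i\ge1}g_iU_{i-1}$. Each solution of the first equation determines a unique $g_0$, and this $g_0$ is a non-negative integer.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:small}]
If $0\le v<T^2-N$, only the parts $1$ and $T$ can occur, so $B(v)=\lfloor v/T\rfloor+1$. As $v$ runs from $0$ to $T^2-N-1$, this takes every value from $1$ to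
\[
\Bigl\lfloor\frac{T^2-N-1}T\Bigr\rfloor+1=\Bigl\lceil\frac{T^2-N}T\Bigr\rceil=T-\Bigl\lfloor\frac NT\Bigr\rfloor .
\]
These values lie in $V_\beta$ by Lemma~\ref{lem:B}, and so does $0$.
\end{proof}

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:fail}]
We need many distinct values of $B$ that are not too large. Appending a part $1$ is a bijection from the partitions of $v-1$ onto the partitions of $v$ that contain the part $1$. So $B(v)-B(v-1)$ is the number of partitions of $v$ without the part $1$. It is non-negative for all $v\ge1$, and at least $1$ for $v=kT$ with $k\ge1$, where we may take $k$ parts $T$. Hence $B(T)<B(2T)<\cdots$ are distinct elements of $V_\beta$.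

Let $v\ge2$. Since $U_i\ge\beta^{i-1}$, at most $1+\log v/\log\beta$ indices $i\ge1$ satisfy $U_i\le v$, and each multiplicity lies in $\{0,\dots,v\}$. Using $v+1\le v^2$ and $1\le\log v/\log2$, we get
\[
B(v)\le(v+1)^{1+\log v/\log\beta}\le e^{C_1(\log v)^2},\qquad C_1=\frac2{\log2}+\frac2{\log\beta}.
\]
Thus $B(kT)\le X$ whenever $kT\le e^{\sqrt{(\log X)/C_1}}$, and
\[
\#\bigl(V_\beta\cap[0,X]\bigr)\ge\Bigl\lfloor T^{-1}e^{\sqrt{(\log X)/C_1}}\Bigr\rfloor\ge e^{c\sqrt{\log X}}
\]
for any fixed $c<1/\sqrt{C_1}$ and all large $X$.
\end{proof}

This explains why the guess from the introduction fails. When $2N\le T$, the single chain $v\beta$, $v\ge0$, already supplies $e^{c\sqrt{\log X}}$ values up to $X$, and all of $\mathbb Z+\mathbb Z\beta$ together can improve only the constant in the exponent.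

\begin{thebibliography}{1}

\bibitem{source}
\emph{Partitions Into Powers Of An Algebraic Number},
\texttt{https://numeration-2023.sciencesconf.org/data/pages/Zindulka.pdf}

\end{thebibliography}
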